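# A long Markushevich system with no long Schauder basic sequence

## 1. Markushevich systems, transfinite basic sequences, and four tools

Scalars are real or complex. In the complex case "rational" means complex-rational when we speak of scalars. $B_{X^*}$ is the closed unit ball of $X^*$, $\langle\,\cdot\,\rangle$ denotes linear span, $\delta_{\alpha\beta}$ is $1$ if $\alpha=\beta$ and $0$ otherwise, and $c_{00}(\kappa)$ is the space of finitely supported scalar families $a=(a_\alpha)_{\alpha<\kappa}$. The cardinality of the continuum is $\mathfrak c$.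

**Definition (Markushevich system).** A Markushevich system in a Banach space $X$ is a family $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ in $X\times X^*$, indexed by an ordinal $\kappa$, such that

- (i) it is biorthogonal: $f_\alpha(x_\beta)=\delta_{\alpha\beta}$ for all $\alpha,\beta<\kappa$;
- (ii) $\langle x_\alpha\rangle_{\alpha<\kappa}$ is dense in $X$;
- (iii) $(f_\alpha)_{\alpha<\kappa}$ separates the points of $X$: if $f_\alpha(x)=0$ for all $\alpha$, then $x=0$.

It is uncountable if $\kappa$ is uncountable.

*Example.* The unit vectors of $\ell_2(\kappa)$, with the coordinate functionals, form a Markushevich system.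

*Condition (iii) is not automatic.* In $\ell_2$ with orthonormal basis $(e_n)_{n\ge0}$ put $x_n=e_0+e_n$ and $f_n=e_n^*$ for $n\ge1$. Then (i) holds. If $g\in\ell_2$ is orthogonal to all $x_n$, its coordinates satisfy $g_n=-g_0$ for all $n\ge1$, and square summability forces $g=0$; so (ii) holds. But $f_n(e_0)=0$ for every $n\ge 1$, so (iii) fails. No other choice of the $f_n$ would help, since by (i) the value of $f_n$ is prescribed on a dense subspace. We shall meet this failure again in Section 4.

**Definition (Schauder basic sequence).** A (transfinite) Schauder basic sequence is a family $(y_\alpha)_{\alpha<\lambda}$ of nonzero vectors of $X$, indexed by an ordinal $\lambda$, for which there is a constant $C\ge1$ such that for every finite $F\subseteq\lambda$, all scalars $(a_\alpha)_{\alpha\in F}$ and every $\beta<\lambda$,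
$$\Big\|\sum_{\alpha\in F,\ \alpha<\beta}a_\alpha y_\alpha\Big\|\le C\,\Big\|\sum_{\alpha\in F}a_\alpha y_\alpha\Big\|.\tag{1}$$
It is uncountable if $\lambda$ is uncountable.

*Examples.* The unit vectors of $c_0(\kappa)$ or $\ell_p(\kappa)$ satisfy (1) with $C=1$, because deleting coordinates does not increase the norm. In the Euclidean plane take $y_0=(1,0)$ and $y_1=(-1,\delta)$ with $0<\delta\le1$. Then $\|y_0\|=1$ while $\|y_0+y_1\|=\delta$, so any constant in (1) is at least $1/\delta$. To destroy (1) for every $C$ one must find combinations $u$ of early vectors and $v$ of later vectors with $\|u-v\|$ much smaller than $\|u\|$.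

**Both uncountable notions force nonseparability.** Let $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ be an uncountable Markushevich system. For some $n$ the set of $\alpha$ with $\|f_\alpha\|\le n$ is uncountable, and for distinct $\alpha,\beta$ in it $1=f_\alpha(x_\alpha-x_\beta)\le n\|x_\alpha-x_\beta\|$. For basic sequences, (1) does the same:

**Observation 1.** Let $(y_\xi)_{\xi<\lambda}$ be basic with constant $C$ and $\lambda$ uncountable. After restricting to $\xi<\omega_1$, the closed span is nonseparable, and $\|u\|\le C\|u-v\|$ whenever $u\in\langle y_\xi\rangle_{\xi\in F}$, $v\in\langle y_\xi\rangle_{\xi\in G}$ with $F,G\subset\omega_1$ finite and $\max F<\min G$.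

*Proof.* Scaling each $y_\xi$ to norm $1$ changes neither the spans nor the constant, since the scalars in (1) are arbitrary. For $\xi<\eta<\omega_1$, (1) with $F=\{\xi,\eta\}$, scalars $1,-1$ and $\beta=\eta$ gives $1\le C\|y_\xi-y_\eta\|$, so there is an uncountable $1/C$-separated set. For the second claim apply (1) to $u-v$ with $\beta=\min G$. $\square$

Four textbook tools will be used.

*The order topology on $[0,\kappa]$.* For an ordinal $\kappa$ the set $[0,\kappa]$ of ordinals $\le\kappa$ is compact in its order topology. The intervals $[0,\beta]$ and $[\alpha+1,\beta]$ are clopen, and a closed nonempty subset has a maximum, since it contains its supremum. Example: a map $F$ on $[0,\omega]$ is continuous if and only if $F(n)\to F(\omega)$. In general, a continuous function on $[0,\kappa]$ is determined at a limit ordinal by its values below.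

*The $\Delta$-system lemma.* Every uncountable family of distinct finite sets contains an uncountable subfamily for which there is one finite set $D$ with $A\cap A'=D$ for all distinct $A,A'$ in the subfamily. Example: for the sets $\{0,\alpha\}$, $1\le\alpha<\omega_1$, we have $D=\{0\}$.

*Hahn–Banach.* For each $z\in X$ there is $f\in B_{X^*}$ with $f(z)=\|z\|$.

*Separability.* $L_1=L_1(0,1]$ is separable. If $K$ is a countable compact Hausdorff space, then $C(K;L_1)$ is separable. Indeed, for each pair of distinct points $p,p'$ of $K$ take a continuous $g\colon K\to[0,1]$ with $g(p)=0$, $g(p')=1$. These countably many functions embed $K$ homeomorphically in a countable power of $[0,1]$, so $K$ is metrizable. For each $n$ fix a finite partition of unity $(\varphi_i)$ on $K$ subordinate to a cover by balls of radius $1/n$. By uniform continuity, the countably many functions $\sum_i\varphi_ih_i$, with $n$ arbitrary and $h_i$ in a countable dense subset of $L_1$, are dense in $C(K;L_1)$.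

## 2. Does an uncountable Markushevich system force an uncountable basic sequence?

The question is Problem 8 of "Some Problems Concerning Basic Sequences in Banach Spaces":

> If $X$ has an uncountable Markushevich system, must $X$ have an uncountable Schauder basic sequence?

In the first spaces that come to mind the answer is yes, and the $x_\alpha$ themselves do the job: the unit vectors of $c_0(\omega_1)$ and $\ell_p(\omega_1)$ are basic with $C=1$. In general the answer is no, in ZFC, and the three theorems below describe the situation.

**Theorem A.** Let $\kappa$ be an uncountable ordinal with $|\kappa|\le\mathfrak c$. There is a Banach space $X$ with a Markushevich system $(x_\alpha,f_\alpha)_{\alpha<\kappa}$, $\|x_\alpha\|=1$, $\|f_\alpha\|\le2$, such that: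

$(*)$ for every family $(y_\xi)_{\xi<\omega_1}$ in $X$ with nonseparable closed span and every $C\ge1$ there are finite sets $F,G\subset\omega_1$ with $\max F<\min G$, and $u\in\langle y_\xi\rangle_{\xi\in F}$, $v\in\langle y_\xi\rangle_{\xi\in G}$, with $\|u\|>C\|u-v\|$.

In particular $X$ has no uncountable Schauder basic sequence.

The last sentence follows from $(*)$ by Observation 1. The case $\kappa=\omega_1$ answers the question negatively.

**Theorem B.** If no countable subset of $X^*$ separates the points of the Banach space $X$, in particular if $X$ has a Markushevich system with $|\kappa|>\mathfrak c$, then $X$ has a Schauder basic sequence of length $\omega_1$ with $C=1$. Hence, for an uncountable cardinal $\kappa$, the statement "every Banach space with a Markushevich system of length $\kappa$ has an uncountable Schauder basic sequence" holds if and only if $\kappa>\mathfrak c$.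

**Theorem C.** Let $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ be an uncountable Markushevich system in $X$, and let $D$ be the set of $f\in X^*$ with $\{\alpha:f(x_\alpha)\ne0\}$ countable. If for some $c>0$ we have $\sup\{|f(x)|:f\in D,\ \|f\|\le1\}\ge c\|x\|$ for all $x\in X$ (for example if $\langle f_\alpha\rangle$ is norming, or $D=X^*$), then there are distinct $\gamma_\alpha<\kappa$ $(\alpha<\omega_1)$ such that $(x_{\gamma_\alpha})_{\alpha<\omega_1}$ is a Schauder basic sequence with constant $1/c$.

Here "$\langle f_\alpha\rangle$ is norming" means that for some $c>0$ the supremum of $|f(x)|$ over $f\in\langle f_\alpha\rangle$, $\|f\|\le1$, is at least $c\|x\|$ for all $x$. *Example for $D$.* For the unit vectors of $\ell_1(\omega_1)$, $D$ is the set of elements of $\ell_\infty(\omega_1)$ with countable support. The constant function $1$ is not in $D$, so $D\ne X^*$, but the hypothesis holds with $c=1$: each $x\in \ell_1(\omega_1)$ has countable support, and some norm-one $f$ living on that support has $f(x)=\|x\|$.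

## 3. Countable norming sets, and the proofs of Theorems B and C

The natural way to build a long basic sequence is by recursion. Keep a countable set $N$ of functionals that computes the norm on the span of the vectors chosen so far, and choose the next vector in $\bigcap_{f\in N}\ker f$. Later vectors are then invisible to $N$, which gives (1).

**Proof of Theorem B, first part.** Suppose no countable subset of $X^*$ separates the points of $X$. We construct, for $\alpha<\omega_1$, countable nonempty sets $N_\alpha\subset B_{X^*}$ and nonzero $y_\alpha\in X$.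

*The recursion step.* Given $(y_\beta,N_\beta)_{\beta<\alpha}$, let $Y_\alpha$ be the closed span of $(y_\beta)_{\beta<\alpha}$; it is separable because $\alpha$ is countable. By Hahn–Banach, for each $z$ in a countable dense subset of $Y_\alpha$ pick $f\in B_{X^*}$ with $f(z)=\|z\|$. Let $N_\alpha$ consist of these functionals together with $\bigcup_{\beta<\alpha}N_\beta$ (for $\alpha=0$ we have $Y_0=\{0\}$, and any one functional in $B_{X^*}$ will do). Then
$$\|y\|=\sup_{f\in N_\alpha}|f(y)|\qquad(y\in Y_\alpha),$$
because both sides are continuous in $y$ and agree on a dense set. Since the countable set $N_\alpha$ does not separate points, there is $0\ne y_\alpha\in\bigcap_{f\in N_\alpha}\ker f$.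

*The basic inequality.* Let $u\in\langle y_\xi\rangle_{\xi<\beta}$ and $w\in\langle y_\xi\rangle_{\xi\ge\beta}$. For $\xi\ge\beta$ we have $N_\beta\subset N_\xi$, so every $f\in N_\beta$ vanishes at $y_\xi$, hence at $w$. As $u\in Y_\beta$,
$$\|u\|=\sup_{f\in N_\beta}|f(u)|=\sup_{f\in N_\beta}|f(u+w)|\le\|u+w\|.$$
This is (1) with $C=1$.

*Markushevich systems with $|\kappa|>\mathfrak c$.* The $x_\alpha$ are distinct, so $|X|>\mathfrak c$. A countable separating subset of $X^*$ would inject $X$ into a countable power of the scalar field, which has cardinality $\mathfrak c$. So there is none, and the first part applies.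

*The equivalence.* If $\kappa>\mathfrak c$, the statement holds by what was just proved. If $\kappa$ is uncountable and $\kappa\le\mathfrak c$, it fails by Theorem A, which is proved below. $\blacksquare$

**Proof of Theorem C.** We run the same recursion inside $(x_\alpha)$, with functionals from $D$ only. We may take $X\ne\{0\}$, and then $c\le1$ since $|f(x)|\le\|x\|$ for $\|f\|\le1$.

*The recursion step.* Suppose $(N_\beta,\gamma_\beta)_{\beta<\alpha}$ have been chosen, with $\alpha<\omega_1$, and let $Y_\alpha$ be the closed span of $(x_{\gamma_\beta})_{\beta<\alpha}$. For each $z$ in a countable dense subset of $Y_\alpha$ the hypothesis gives a sequence $(f_n)$ in $D\cap B_{X^*}$ with $\sup_n|f_n(z)|\ge c\|z\|$. Let $N_\alpha\subset D\cap B_{X^*}$ consist of all these functionals together with $\bigcup_{\beta<\alpha}N_\beta$; it is countable and nonempty. Both sides of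
$$\sup_{f\in N_\alpha}|f(y)|\ge c\|y\|$$
are continuous in $y$, so the inequality holds on all of $Y_\alpha$. The set $\bigcup_{f\in N_\alpha}\{\gamma:f(x_\gamma)\ne0\}$ is countable because $N_\alpha\subset D$. Choose $\gamma_\alpha\in\kappa$ outside it and outside $\{\gamma_\beta:\beta<\alpha\}$.

*The basic inequality.* Let $u\in\langle x_{\gamma_\xi}\rangle_{\xi<\beta}$ and $w\in\langle x_{\gamma_\xi}\rangle_{\xi\ge\beta}$. Every $f\in N_\beta$ lies in $N_\xi$ for $\xi\ge\beta$, so it vanishes on $w$, and $c\|u\|\le\sup_{f\in N_\beta}|f(u)|=\sup_{f\in N_\beta}|f(u+w)|\le\|u+w\|$. The vectors are nonzero by biorthogonality, so $(x_{\gamma_\alpha})_{\alpha<\omega_1}$ is basic with constant $1/c$.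

*The two examples.* By biorthogonality each finite combination of the $f_\alpha$ is nonzero at only finitely many $x_\beta$, so $\langle f_\alpha\rangle\subset D$, and the hypothesis holds if $\langle f_\alpha\rangle$ is norming. If $D=X^*$ it holds with $c=1$ by Hahn–Banach. $\blacksquare$

**Where this method stops.** The recursion of Theorem B stops at stage $\alpha$ exactly when $\bigcap_{f\in N_\alpha}\ker f=\{0\}$, that is, when the countable set $N_\alpha$ separates points. The recursion of Theorem C needs norming functionals in $D$, and the definition of a Markushevich system promises only separation. A counterexample must therefore have a countable separating subset of $X^*$, and a Markushevich system for which the hypothesis of Theorem C fails for every $c>0$. This suggests working with functions on $(0,1]$ that are determined by their values at the rationals.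

## 4. Step functions: total sums in sup norm, partial sums in $L_1$

Let $\kappa$ be uncountable with $|\kappa|\le\mathfrak c$. Fix distinct points $t_\alpha\in(0,1)$, $\alpha<\kappa$, and let $\chi_\alpha=1_{(0,t_\alpha]}$, a function on $(0,1]$. For $a\in c_{00}(\kappa)$ put
$$e_a=\sum_\alpha a_\alpha\chi_\alpha,\qquad G_a(\gamma)=\sum_{\alpha<\gamma}a_\alpha\chi_\alpha\quad(\gamma\le\kappa).$$
So $e_a$ is the total sum and $G_a$ is the list of all partial sums in the order of $\kappa$. The order of the indices $\alpha$ and the order of the points $t_\alpha$ on the line have nothing to do with each other.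

**First norm: $\|e_a\|_\infty$.** The coefficient $a_\alpha$ is the jump of $e_a$ at $t_\alpha$, and $|a_\alpha|\le2\|e_a\|_\infty$, so we get a biorthogonal system with dense span. But (iii) can fail. Suppose $\{t_\alpha\}$ is dense in $(0,1)$ and let $h(s)=1-s$. Given $\epsilon>0$, choose $0=s_0<s_1<\dots<s_n<1$ with $s_1,\dots,s_n$ among the $t_\alpha$, with $s_i-s_{i-1}<\epsilon$ and $1-s_n<\epsilon$. The step function equal to $1-s_i$ on $(s_{i-1},s_i]$ and to $0$ on $(s_n,1]$ is a combination of the $\chi_\alpha$ within $\epsilon$ of $h$. So $h\neq0$ lies in the closed span and has no jumps: all coordinate functionals vanish at $h$. As in the $\ell_2$ example of Section 1, changing the functionals is impossible.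

**Second norm: $\sup_{\gamma}\|G_a(\gamma)\|_\infty$.** Recording the partial sums is a natural way to make the coordinates separate points, because a continuous function on $[0,\kappa]$ with no increment from any $\alpha$ to $\alpha+1$ is constant. But now the unit vectors are basic: cutting $a$ at $\beta$ replaces $G_a(\gamma)$ by $G_a(\min(\gamma,\beta))$, so (1) holds with $C=1$. The same happens for any norm of the form $\sup_\gamma\|G_a(\gamma)\|$ with a fixed norm on the values.

**The combination.** Measure the total sum strongly and the partial sums weakly: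
$$\max\Big(\|e_a\|_\infty,\ \sup_{\gamma\le\kappa}\|G_a(\gamma)\|_1\Big).$$
The $L_1$ record of partial sums is enough for (iii). Cutting at $\beta$ does not increase the second term, but it may turn a total sum of small sup norm into one of large sup norm, about which only $L_1$ information was recorded. The rest of these notes shows that this is enough to rule out every uncountable basic sequence.

## 5. The space $X$ and its Markushevich system

**Definition of $X$.** If $\operatorname{supp}a=\{\alpha_1<\dots<\alpha_n\}$, then $G_a$ is constant on each of the clopen intervals $[0,\alpha_1],[\alpha_1+1,\alpha_2],\dots,[\alpha_n+1,\kappa]$, so $G_a\in C([0,\kappa];L_1)$. Let $X$ be the closure of $\{(e_a,G_a):a\in c_{00}(\kappa)\}$ in $\ell_\infty((0,1])\oplus_\infty C([0,\kappa];L_1)$. Write $y=(e_y,G_y)$ for $y\in X$, so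
$$\|y\|=\max\Big(\|e_y\|_\infty,\ \sup_{\gamma\le\kappa}\|G_y(\gamma)\|_1\Big),\tag{2}$$
where $\|e_y\|_\infty$ is the supremum over *all* points of $(0,1]$. Let $x_\alpha$ come from the unit vector $a=\delta_\alpha$. Then $\|x_\alpha\|=\max(1,t_\alpha)=1$.

**Example.** Let $\alpha<\beta$ and $a=\delta_\alpha-\delta_\beta$. Then $e_a=\chi_\alpha-\chi_\beta$ is $\pm$ the indicator of the interval $(s,s']$, where $s<s'$ are the two points $t_\alpha,t_\beta$ in increasing order. And $G_a$ is $0$ on $[0,\alpha]$, $\chi_\alpha$ on $[\alpha+1,\beta]$, and $\chi_\alpha-\chi_\beta$ on $[\beta+1,\kappa]$. We shall use constantly that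
$$\|\chi_\alpha-\chi_\beta\|_\infty=1\ (\alpha\neq\beta),\qquad\|\chi_\alpha-\chi_\beta\|_1=|t_\alpha-t_\beta|.\tag{3}$$

**Regularity of $e_y$.** Each $e_a$ is left-continuous on $(0,1]$, has right limits on $[0,1)$, and is continuous off $\{t_\alpha\}$. All three properties pass to uniform limits; for right limits, if $e_n\to e$ uniformly and $e_n(s+)=r_n$, then $(r_n)$ is Cauchy and $e(s+)=\lim r_n$. So every $e_y$, $y\in X$, has them. Passing to the limit also gives $G_y(0)=0$ and $G_y(\kappa)=e_y$ in $L_1$.

**Coordinate functionals.** Put $f_\alpha(y)=e_y(t_\alpha)-e_y(t_\alpha+)$. This is linear, $|f_\alpha(y)|\le2\|e_y\|_\infty\le2\|y\|$, so $\|f_\alpha\|\le2$. Since the $t_\alpha$ are distinct, $\chi_\beta$ jumps only at $t_\beta$, and $f_\alpha(x_\beta)=\delta_{\alpha\beta}$. For $a\in c_{00}(\kappa)$ we have $G_a(\alpha+1)-G_a(\alpha)=a_\alpha\chi_\alpha$. Both sides of the following identity are continuous in $y$, so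
$$G_y(\alpha+1)-G_y(\alpha)=f_\alpha(y)\,\chi_\alpha\qquad(y\in X,\ \alpha<\kappa).\tag{4}$$

**Supports.** Let $\operatorname{supp}y=\{\alpha:f_\alpha(y)\ne0\}$. It is countable: if $(e_{a_n},G_{a_n})\to y$ and $f_\alpha(y)\ne0$, then $\alpha\in\operatorname{supp}a_n$ for some $n$.

**Lemma 1.** $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ is a Markushevich system in $X$.

*Proof.* Biorthogonality was checked, and density holds by the definition of $X$. Suppose $f_\alpha(y)=0$ for all $\alpha$. Then $G_y(0)=0$; by (4), $G_y(\alpha+1)=G_y(\alpha)$; and $G_y$ is continuous at limit ordinals. Transfinite induction gives $G_y\equiv0$ on $[0,\kappa]$. So $e_y=G_y(\kappa)=0$ almost everywhere. Every $s\in(0,1]$ is the limit from the left of points where $e_y=0$, so by left-continuity $e_y=0$ everywhere. Thus $y=0$. $\square$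

**Remark.** The evaluations $y\mapsto e_y(s)$, $s\in(0,1]$ rational, form a countable separating subset of $X^*$: if they all vanish at $y$, then $e_y=0$ by left-continuity, so all $f_\alpha(y)$ vanish and $y=0$ by Lemma 1. This is the obstruction met in Section 3.

## 6. Why $(x_\alpha)$ itself is not basic

Before general families $(y_\xi)$, here is the case $\kappa=\omega_1$ and $y_\xi=x_\xi$, by hand. It contains most of the mechanism. Let $C\ge1$. We look for $u$ early and $v$ late with $\|u\|>C\|u-v\|$.

Call $\alpha<\omega_1$ *good* if every neighborhood of $t_\alpha$ contains $t_\beta$ for uncountably many $\beta$. If $\alpha$ is not good, some interval with rational endpoints contains $t_\alpha$ but only countably many $t_\beta$. There are countably many such intervals, so all but countably many $\alpha$ are good. Hence every neighborhood of a good $t_\alpha$ contains $t_\beta$ for uncountably many good $\beta$.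

Let $\delta=1/(8C)$ and let $m>8C$ be an integer. Pick good $\alpha^*,\beta^*$ with $0<t_{\beta^*}-t_{\alpha^*}<\delta$. Choose open intervals $U\ni t_{\alpha^*}$, $V\ni t_{\beta^*}$ and a point $s$ such that $s$ lies to the right of $U$ and to the left of $V$, and $U\cup V$ lies in an interval of length $\delta$. Choose good indices
$$\alpha_1<\beta_1<\alpha_2<\beta_2<\dots<\alpha_m<\beta_m,\qquad t_{\alpha_i}\in U,\quad t_{\beta_i}\in V,$$
which is possible since an uncountable subset of $\omega_1$ is unbounded. Choose pairwise disjoint open intervals $I_i\ni t_{\alpha_i}$ inside $U$ and $J_i\ni t_{\beta_i}$ inside $V$, and then indices $\beta_m<\alpha_1'<\beta_1'<\dots<\alpha_m'<\beta_m'$ with $t_{\alpha_i'}\in I_i$, $t_{\beta_i'}\in J_i$. Put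
$$u=\frac1m\sum_{i=1}^m(x_{\alpha_i}-x_{\beta_i}),\qquad v=\frac1m\sum_{i=1}^m(x_{\alpha'_i}-x_{\beta'_i}).$$

*$u$ is large.* At $s$ each $\chi_{\alpha_i}$ is $0$ and each $\chi_{\beta_i}$ is $1$. So $e_u(s)=-1$ and $\|u\|\ge1$.

*$e_u-e_v$ is small.* Each $\chi_{\alpha_i}-\chi_{\alpha_i'}$ is zero or $\pm$ the indicator of an interval inside $I_i$, and likewise for $\beta_i,J_i$. These intervals are pairwise disjoint, so $\|e_u-e_v\|_\infty\le1/m$.

*$G_u$ and $G_v$ are each small.* Fix $\gamma$. The interlacing of the indices means that $\gamma$ cuts through at most one pair $\alpha_i<\beta_i$. All other pairs are entirely below $\gamma$ or contribute nothing. A complete pair contributes $\frac1m\|\chi_{\alpha_i}-\chi_{\beta_i}\|_1\le\delta/m$ by (3), and the cut pair at most $1/m$. So $\|G_u(\gamma)\|_1\le\delta+1/m$, and similarly for $v$.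

Altogether $\|u-v\|\le2\delta+2/m<\frac1{4C}+\frac1{4C}=\frac1{2C}$, so $C\|u-v\|<1\le\|u\|$. As $C$ was arbitrary, $(x_\alpha)_{\alpha<\omega_1}$ is not basic.

For a general family $(y_\xi)$ with nonseparable closed span, three things are missing. The $e_{y_\xi}$ must be uniformly separated in sup norm; Section 7 supplies this. The vectors $y_\xi$ may have infinite support, with several points of the support behaving differently as $\xi$ varies; Section 8 and Step 2 of Section 9 put them in a common form. And the lower bound for $\|u\|$ cannot be read off at one point; Step 3 gets it from a comparison in $L_1$.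

## 7. Countable supports give separable subspaces

The purpose of this section is that a nonseparable family in $X$ must involve uncountably many coordinates.

**Lemma 2.** If $\Delta\subset\kappa$ is countable, then $W_\Delta=\{y\in X:\operatorname{supp}y\subset\Delta\}$ is a separable closed subspace of $X$.

*Proof.* It is a closed subspace because the $f_\alpha$ are linear and continuous.

**Reduction of $G_y$ to countably many values of $\gamma$.** We find a countable compact $K\subset[0,\kappa]$ such that $G_y$ is determined by its restriction to $K$ for all $y\in W_\Delta$. Let $B=\{0\}\cup\{\alpha,\alpha+1:\alpha\in\Delta\}$ and let $K$ be its closure in $[0,\kappa]$, which is compact.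

*$K$ is countable.* All points of $K$ are $\le\sup B$. For $\gamma\in K\setminus B$ with $\gamma<\sup B$ put $\varphi(\gamma)=\min\{b\in B:b>\gamma\}$. Let $\gamma<\gamma'$ be two such points. The interval $(\gamma,\gamma']$ is a neighborhood of $\gamma'\in K\setminus B$, so it contains some $b\in B$, and $b\ne\gamma'$. Hence $\gamma<b<\gamma'$ and $\varphi(\gamma)\le b<\gamma'<\varphi(\gamma')$. So $\varphi$ is an injection into the countable set $B$. As $K$ consists of points of $B$, possibly $\sup B$, and points where $\varphi$ is defined, it is countable.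

*$G_y$ is determined on $K$.* For $\gamma\le\kappa$ let $\rho=\max(K\cap[0,\gamma])$; the set is closed and contains $0$. No $\alpha\in\Delta$ satisfies $\rho\le\alpha<\gamma$, since otherwise $\alpha+1\in K\cap[0,\gamma]$ would exceed $\rho$. So for $y\in W_\Delta$ we have $f_\alpha(y)=0$ for all $\alpha$ with $\rho\le\alpha<\gamma$. By (4), continuity at limits and induction on $[\rho,\gamma]$, $G_y(\gamma)=G_y(\rho)$.

Hence $\sup_{\gamma\le\kappa}\|G_y(\gamma)\|_1=\sup_{\gamma\in K}\|G_y(\gamma)\|_1$ on $W_\Delta$, and $y\mapsto(e_y,G_y{\restriction}K)$ is isometric from $W_\Delta$ into $\ell_\infty((0,1])\oplus_\infty C(K;L_1)$. Since $C(K;L_1)$ is separable (Section 1), it remains to show that $\{e_y:y\in W_\Delta\}$ lies in a separable subset of $\ell_\infty((0,1])$.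

**Reduction of $e_y$ to countably many step functions.** Let $Q=\{t_\alpha:\alpha\in\Delta\}$ and $R=Q\cup(\mathbb Q\cap(0,1))\cup\{1\}$, a countable set. For $y\in W_\Delta$ the function $e=e_y$ is continuous at every point of $(0,1]\setminus Q$, because the jumps at $t_\alpha$, $\alpha\notin\Delta$, vanish. We claim that for each $\epsilon>0$ there are $0=s_0<s_1<\dots<s_n=1$ with $s_i\in R$ for $i\ge1$ and with the oscillation of $e$ at most $\epsilon$ on each $(s_{i-1},s_i]$. This suffices: choosing a rational scalar within $\epsilon$ of $e(s_i)$ on each $(s_{i-1},s_i]$, we see that $e$ is within $2\epsilon$ of one of the countably many step functions with breakpoints in $R$ and rational values.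

*Proof of the claim.* Let $S$ be the set of $s\in R\cup\{0\}$ such that $(0,s]$ has such a partition; $0\in S$ trivially. Let $\sigma=\sup S$. By the right limit at $0$ some $(0,s]$ with $s>0$ rational has oscillation at most $\epsilon$, so $\sigma>0$.

- Suppose $\sigma\in S$ and $\sigma<1$. The right limit at $\sigma$ gives a rational $s''\in(\sigma,1)$ with oscillation at most $\epsilon$ on $(\sigma,s'']$. Then $s''\in S$, a contradiction. So if $\sigma\in S$, then $\sigma=1\in S$ and we are done.
- Suppose $\sigma\notin S$. By left-continuity at $\sigma$, and since $\sigma=\sup S$, there is $s\in S$, $s<\sigma$, with $|e-e(\sigma)|\le\epsilon/2$ on $(s,\sigma]$. If $\sigma\in R$, adding $(s,\sigma]$ to the partition of $(0,s]$ gives $\sigma\in S$, a contradiction. If $\sigma\notin R$, then $\sigma<1$ and $\sigma\notin Q$, so $e$ is continuous at $\sigma$ and there is a rational $s''\in(\sigma,1)$ with $|e-e(\sigma)|\le\epsilon/2$ on $(s,s'']$. Then $s''\in S$, a contradiction. $\square$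

## 8. Injective maps on $\omega_1$ are increasing on an uncountable set

In Section 6 the interlacing of indices controlled $G_u$. For general $y_\xi$ we need the supports to move upward as $\xi$ increases; this lemma provides it.

**Lemma 3.** An injective map $\varphi$ from an uncountable $\Xi\subset\omega_1$ to the ordinals is strictly increasing on some uncountable subset of $\Xi$.

*Proof.* Let $\rho$ be the least ordinal with $\varphi^{-1}[0,\rho)$ uncountable. For $\sigma<\rho$ the set $\varphi^{-1}[0,\sigma]$ is countable, because $\varphi^{-1}[0,\sigma)$ is countable by minimality and $\varphi^{-1}\{\sigma\}$ has at most one point. Recursively for $\nu<\omega_1$ choose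
$$\xi_\nu\in\varphi^{-1}[0,\rho)\setminus\bigcup_{\mu<\nu}\Big([0,\xi_\mu]\cup\varphi^{-1}[0,\varphi(\xi_\mu)]\Big).$$
This is possible since $\varphi(\xi_\mu)<\rho$, so the removed set is a countable union of countable sets. Then $\xi_\nu>\xi_\mu$ and $\varphi(\xi_\nu)>\varphi(\xi_\mu)$ for $\mu<\nu$. $\square$

## 9. Proof of $(*)$

Let $(y_\xi)_{\xi<\omega_1}$ in $X$ have nonseparable closed span, and let $C\ge1$. Discarding zero vectors does not change the closed span, so uncountably many vectors remain. Re-indexing them in increasing order by $\omega_1$ respects the condition $\max F<\min G$, and scaling does not change the spans. So assume $\|y_\xi\|=1$ for all $\xi$. Write $e_\xi=e_{y_\xi}$.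

**Step 1: uniform separation in sup norm.** We find $j>0$ and an uncountable $\Xi_0\subset\omega_1$ with
$$\|e_\xi-e_\eta\|_\infty\ge\frac j2\qquad(\xi\ne\eta\text{ in }\Xi_0).\tag{5}$$

The set $\bigcup_\xi\operatorname{supp}y_\xi$ is uncountable: otherwise it is a countable $\Delta$, all $y_\xi$ lie in $W_\Delta$, and their closed span is separable by Lemma 2. Since single supports are countable, we can choose recursively, for $\nu<\omega_1$, indices $\xi_\nu$ and
$$\alpha_\nu\in\operatorname{supp}y_{\xi_\nu}\setminus\bigcup_{\mu<\nu}\operatorname{supp}y_{\xi_\mu}.$$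
The $\xi_\nu$ are distinct. All the numbers $|f_{\alpha_\nu}(y_{\xi_\nu})|$ are positive, so for some $j>0$ the set $N=\{\nu:|f_{\alpha_\nu}(y_{\xi_\nu})|\ge j\}$ is uncountable. For $\mu<\nu$ in $N$ we have $f_{\alpha_\nu}(y_{\xi_\mu})=0$. Since $|f_\alpha(y)|\le2\|e_y\|_\infty$,
$$2\|e_{\xi_\nu}-e_{\xi_\mu}\|_\infty\ge|f_{\alpha_\nu}(y_{\xi_\nu})-f_{\alpha_\nu}(y_{\xi_\mu})|=|f_{\alpha_\nu}(y_{\xi_\nu})|\ge j.$$
Put $\Xi_0=\{\xi_\nu:\nu\in N\}$.

**Step 2: a common form for uncountably many $y_\xi$.** The purpose is to replace $y_\xi$ by finite combinations that differ only in the position of their indices. Let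
$$\epsilon=\min\Big\{\frac12,\frac j{48C}\Big\}.$$
By density, for $\xi\in\Xi_0$ pick
$$\tilde y_\xi=\sum_{l=1}^Lq_l\,x_{\alpha_l^\xi},\qquad\alpha_1^\xi<\dots<\alpha_L^\xi,\quad q_l\ne0\text{ rational},\quad\|y_\xi-\tilde y_\xi\|\le\epsilon,$$
where at first $L$ and the $q_l$ may depend on $\xi$. Since $\|\tilde y_\xi\|\ge1-\epsilon\ge\frac12$, we have $L\ge1$. There are only countably many possibilities for $(L,q_1,\dots,q_L)$, so on some uncountable $\Xi\subset\Xi_0$ they do not depend on $\xi$. Put $q=\sum_l|q_l|>0$ and $t_l^\xi=t_{\alpha_l^\xi}$. We now shrink $\Xi$ four times, keeping it uncountable. Properties (a)–(c) persist under further shrinking, so they can be arranged in this order.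

*(a) Fixed and moving indices.* There is $R\subset\{1,\dots,L\}$ such that $\alpha_l^\xi$ does not depend on $\xi$ for $l\in R$, and the sets $\{\alpha_l^\xi:l\notin R\}$, $\xi\in\Xi$, are pairwise disjoint. Indeed, let $A_\xi=\{\alpha_1^\xi,\dots,\alpha_L^\xi\}$. If $A_\xi=A_\eta$ with $\xi\ne\eta$, then $\tilde y_\xi=\tilde y_\eta$ and $\|y_\xi-y_\eta\|\le2\epsilon\le j/24<j/2$, contradicting (5). So the $A_\xi$ are distinct, and by the $\Delta$-system lemma, after shrinking, $A_\xi\cap A_\eta=D$ for all $\xi\ne\eta$, with one finite set $D$. The set $R_\xi=\{l:\alpha_l^\xi\in D\}$ is one of finitely many subsets of $\{1,\dots,L\}$, so after shrinking $R_\xi=R$ is constant. Since $\alpha_l^\xi$ increases with $l$, the elements $\alpha_l^\xi$, $l\in R$, are those of $D$ in increasing order, and so do not depend on $\xi$.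

*(b) Monotonicity.* For each $l$ the map $\xi\mapsto\alpha_l^\xi$ is nondecreasing on $\Xi$. For $l\in R$ it is constant. For $l\notin R$ it is injective by (a), and we apply Lemma 3 successively to these finitely many $l$.

*(c) Close positions.* $|t_l^\xi-t_l^\eta|\le\epsilon/q$ for all $\xi,\eta\in\Xi$ and all $l$. To achieve this, divide $(0,1)^L$ into finitely many cubes of side at most $\epsilon/q$; one of them contains $(t_l^\xi)_l$ for uncountably many $\xi$. By (3), for $0\le r\le L$ and $\xi,\eta\in\Xi$,
$$\Big\|\sum_{l\le r}q_l\big(\chi_{\alpha_l^\xi}-\chi_{\alpha_l^\eta}\big)\Big\|_1\le\sum_l|q_l|\,|t_l^\xi-t_l^\eta|\le\epsilon.\tag{6}$$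

*(d) Condensation.* For every $\xi\in\Xi$, every neighborhood of $(e_\xi,(t_l^\xi)_l)$ in $L_1\times\mathbb R^L$ contains $(e_\eta,(t_l^\eta)_l)$ for uncountably many $\eta\in\Xi$. To achieve this, take a countable base of the separable metric space $L_1\times\mathbb R^L$. For each basic open set that contains $(e_\eta,(t_l^\eta)_l)$ for only countably many $\eta\in\Xi$, discard these $\eta$. In total countably many indices are discarded. If $\xi$ remains, every basic open set around its point contains the points of uncountably many $\eta\in\Xi$, hence of uncountably many remaining $\eta$.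

**Step 3: choice of $u$, and a lower bound for $\|u\|$.** In Section 6 the average $e_u$ was close in $L_1$ to one fixed difference $\chi_{\alpha^*}-\chi_{\beta^*}$. Here we imitate this with $e_{\xi^*}-e_{\eta^*}$.

Fix distinct $\xi^*,\eta^*\in\Xi$ and let $e^*=e_{\xi^*}-e_{\eta^*}$. By (5), $\|e^*\|_\infty\ge j/2>3j/8$, and $\|\cdot\|_\infty$ is a supremum over points, so $|e^*(s)|>3j/8$ for some $s$. By left-continuity $\{|e^*|>3j/8\}$ contains a nondegenerate interval ending at $s$, so it has measure $\tau>0$. Let $\rho=\tau j/16$ and
$$A=\{\xi\in\Xi:\|e_\xi-e_{\xi^*}\|_1<\rho\},\qquad B=\{\eta\in\Xi:\|e_\eta-e_{\eta^*}\|_1<\rho\}.$$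
Both are uncountable by (d), hence unbounded in $\omega_1$. Choose $m\in\mathbb N$ with
$$\frac{q+8L}m<\frac j{8C},\tag{7}$$
and then
$$\xi_1<\eta_1<\xi_2<\eta_2<\dots<\xi_m<\eta_m,\qquad\xi_i\in A,\quad\eta_i\in B.$$
Put $u=\frac1m\sum_{i=1}^m(y_{\xi_i}-y_{\eta_i})$. Then
$$\|e_u-e^*\|_1\le\frac1m\sum_i\big(\|e_{\xi_i}-e_{\xi^*}\|_1+\|e_{\eta_i}-e_{\eta^*}\|_1\big)<2\rho=\frac{\tau j}8.$$
If $\|e_u\|_\infty<j/4$, then $|e_u-e^*|>\frac{3j}8-\frac j4=\frac j8$ on a set of measure $\tau$, so $\|e_u-e^*\|_1\ge\tau j/8$, a contradiction. Hence
$$\|u\|\ge\|e_u\|_\infty\ge\frac j4.\tag{8}$$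

**Step 4: choice of $v$.** We want $v$ to be built from later vectors and to have almost the same step function as $u$, with the small errors located at disjoint places.

By (a), and since the $t_\alpha$ are distinct, the points $t_l^{\xi_i},t_l^{\eta_i}$ ($i\le m$, $l\notin R$) are pairwise distinct. Choose pairwise disjoint open intervals $I_{i,l}\ni t_l^{\xi_i}$ and $J_{i,l}\ni t_l^{\eta_i}$. By (d), applied at $\xi_1,\eta_1,\dots,\xi_m,\eta_m$ to neighborhoods that restrict only the coordinates $t_l$ with $l\notin R$, each of the conditions below holds for uncountably many indices of $\Xi$. So we can choose successively in $\Xi$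
$$\eta_m<\xi_1'<\eta_1'<\dots<\xi_m'<\eta_m',\qquad t_l^{\xi_i'}\in I_{i,l},\quad t_l^{\eta_i'}\in J_{i,l}\quad(i\le m,\ l\notin R).$$
Put $v=\frac1m\sum_i(y_{\xi_i'}-y_{\eta_i'})$, $F=\{\xi_i,\eta_i:i\le m\}$ and $G=\{\xi_i',\eta_i':i\le m\}$. Then $\max F<\min G$. Let $\tilde u,\tilde v$ be the same combinations of the $\tilde y$'s, so that $\|u-\tilde u\|\le2\epsilon$ and $\|v-\tilde v\|\le2\epsilon$.

**Step 5: the step functions of $u$ and $v$ are close in sup norm.** The terms with $l\in R$ cancel within each difference $\tilde y_{\xi_i}-\tilde y_{\eta_i}$ and $\tilde y_{\xi_i'}-\tilde y_{\eta_i'}$, since the index $\alpha_l^\xi$ and the coefficient $q_l$ do not depend on $\xi$. So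
$$e_{\tilde u}-e_{\tilde v}=\frac1m\sum_i\sum_{l\notin R}q_l\Big[\big(\chi_{\alpha_l^{\xi_i}}-\chi_{\alpha_l^{\xi_i'}}\big)-\big(\chi_{\alpha_l^{\eta_i}}-\chi_{\alpha_l^{\eta_i'}}\big)\Big].$$
Each round bracket is $\pm$ the indicator of a half-open interval whose two endpoints lie in the corresponding $I_{i,l}$ or $J_{i,l}$, so this interval is contained in it. The intervals $I_{i,l},J_{i,l}$ are pairwise disjoint, so at each point at most one bracket is nonzero. Hence $\|e_{\tilde u}-e_{\tilde v}\|_\infty\le\max_l|q_l|/m\le q/m$, and
$$\|e_u-e_v\|_\infty\le4\epsilon+\frac qm.\tag{9}$$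

**Step 6: the partial sums of $u$ and of $v$ are each small in $L_1$.** Fix $\gamma\le\kappa$. For $\xi\in\Xi$ let $r_\xi=|\{l:\alpha_l^\xi<\gamma\}|\in\{0,\dots,L\}$. Since $\alpha_l^\xi$ increases with $l$,
$$G_{\tilde y_\xi}(\gamma)=\sum_{l\le r_\xi}q_l\,\chi_{\alpha_l^\xi}.$$
By (b), as $\xi$ increases the $\alpha_l^\xi$ do not decrease, so $r_\xi$ is nonincreasing in $\xi$:
$$r_{\xi_1}\ge r_{\eta_1}\ge r_{\xi_2}\ge r_{\eta_2}\ge\dots\ge r_{\xi_m}\ge r_{\eta_m}.$$
A nonincreasing sequence in $\{0,\dots,L\}$ drops strictly at most $L$ times, so $r_{\xi_i}\ne r_{\eta_i}$ for at most $L$ indices $i$. For these,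
$$\|G_{\tilde y_{\xi_i}}(\gamma)-G_{\tilde y_{\eta_i}}(\gamma)\|_1\le\|\tilde y_{\xi_i}\|+\|\tilde y_{\eta_i}\|\le2(1+\epsilon)\le4.$$
For all other $i$ the two sums have the same number of terms, and the norm of the difference is at most $\epsilon$ by (6). Averaging,
$$\|G_{\tilde u}(\gamma)\|_1\le\epsilon+\frac{4L}m,\qquad\|G_u(\gamma)\|_1\le3\epsilon+\frac{4L}m.$$
The same argument applied to $\xi_1'<\eta_1'<\dots<\xi_m'<\eta_m'$ gives $\|G_v(\gamma)\|_1\le3\epsilon+4L/m$. Since $\gamma$ was arbitrary,
$$\sup_{\gamma\le\kappa}\|G_u(\gamma)-G_v(\gamma)\|_1\le6\epsilon+\frac{8L}m.\tag{10}$$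

**Step 7: conclusion.** By (2), (9), (10), the choice of $\epsilon$ and (7),
$$\|u-v\|\le6\epsilon+\frac{q+8L}m<\frac j{8C}+\frac j{8C}=\frac j{4C}.$$
With (8), $C\|u-v\|<j/4\le\|u\|$. This proves $(*)$. Together with Lemma 1 and the norm estimates $\|x_\alpha\|=1$, $\|f_\alpha\|\le2$ of Section 5, it proves Theorem A; the absence of uncountable Schauder basic sequences follows by Observation 1. This also completes the equivalence in Theorem B. $\blacksquare$
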